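\title{Decidability of function-free prenex formulas with a single implication}

\begin{abstract}
We show that satisfiability is decidable for prenex first-order formulas with an arbitrary quantifier prefix, without equality and function symbols, whose quantifier-free part has the form $\pi_1\wedge(\pi_2\to\pi_3)\wedge\neg\pi_4$ with atomic $\pi_i$. So these formulas do not form a reduction class, in contrast with the Lewis--Goldfarb class, which has two implications. After Skolemization, unsatisfiability means that one of infinitely many unification problems, one for each number $n$ of applications of the implication, is solvable. We prove that the identifications forced in the $n$-th problem are generated by identifications whose range is bounded independently of $n$. This makes solvability expressible in monadic second-order logic over finite linear orders.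
\end{abstract}

\section{Introduction}

A class $\mathcal K$ of first-order formulas is a \emph{reduction class} if there is an effective procedure that assigns to every first-order formula $\varphi$, possibly with function symbols and equality, a formula $\varphi^*\in\mathcal K$ such that $\varphi$ is satisfiable if and only if $\varphi^*$ is. Satisfiability for all of first-order logic then reduces to satisfiability for $\mathcal K$. The former is undecidable by the Church--Turing theorem, so a class with a decidable satisfiability problem is not a reduction class.

A \emph{prenex} formula consists of a quantifier prefix followed by a quantifier-free \emph{matrix}. The following two known results show that very simple matrices suffice for a reduction class. In both, the matrix is a conjunction of clauses with at most two literals (Krom), at most one of them positive (Horn).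
\begin{itemize}
\item[(A)] (Lewis, Goldfarb.) The prenex formulas without function symbols and equality, with a prefix of the form $\forall\exists\forall^*$ and a matrix
\[
\pi_1\wedge(\pi_2\to\pi_3)\wedge(\pi_2\to\pi_4)\wedge\neg\pi_5
\]
with atomic $\pi_1,\dots,\pi_5$, form a reduction class.
\item[(B)] The prenex formulas without equality whose matrix has the form $\pi\wedge(\rho\to\sigma)\wedge\neg\tau$ with atomic $\pi,\rho,\sigma,\tau$, and in which one predicate (of arity $4$), one binary function and two monadic functions occur, form a reduction class.
\end{itemize}
It is stated as an open problem in \cite{CDP} whether the number of implications in (A) can be reduced to one. In precise form: \emph{do the prenex formulas with an arbitrary prefix, without function symbols and equality, and with matrix $\pi_1\wedge(\pi_2\to\pi_3)\wedge\neg\pi_4$, all $\pi_i$ atomic, form a reduction class?}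

After Skolemization such a formula reads as a small program: an initial fact, some rules, and a goal; it is unsatisfiable exactly when an instance of the goal can be derived from instances of the fact (Section~\ref{sec:chains}). With no rule this is one unification problem. With two rules a derivation involves a word over two letters, which records the rule applied at each step, and (A) says that the problem is undecidable. With one rule only the number $n$ of steps is left to choose, which suggests decidability. Result (B) warns against this guess: one rule is enough for undecidability when function symbols may be used freely, and an arbitrary prefix supplies Skolem functions of any arity, which the iterated rule nests to unbounded depth. For the prefix $\exists^*\forall^*$ there are only finitely many ground atoms and the problem is a finite search; a single alternation $\forall\exists$ destroys this finiteness. Nevertheless the answer to the question is negative.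

\begin{theorem}\label{thm:main}
There is an algorithm deciding satisfiability of prenex formulas with arbitrary prefix, without function symbols and equality, and with matrix $\pi_1\wedge(\pi_2\to\pi_3)\wedge\neg\pi_4$, all $\pi_i$ atomic. Hence this class is not a reduction class.
\end{theorem}

What separates Skolem functions from the functions in (B) is that a Skolem symbol always occurs with the same arguments. This property is needed only in the implication. We count constants as $0$-ary function symbols and call $f$ the \emph{head} of the term $f(s_1,\dots,s_l)$.

\begin{theorem}\label{thm:clauses}
Satisfiability is decidable for finite sets of universally quantified clauses, without equality and with arbitrary function symbols, that consist of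
\begin{itemize}
\item finitely many positive unit clauses $F_1,\dots,F_p$ and negative unit clauses $\neg G_1,\dots,\neg G_q$ with arbitrary terms, and
\item one clause $\rho\to\sigma$, with atoms $\rho$ and $\sigma$, such that
\begin{equation}
\text{any two non-variable subterms of $\rho\to\sigma$ with the same head are identical.}\tag{$*$}
\end{equation}
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:binary}
Satisfiability is decidable for prenex formulas with arbitrary prefix, without equality and function symbols (constants allowed), whose matrix is a conjunction of any number of atoms, any number of negated atoms, and one clause of two literals of any signs.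
\end{corollary}

These statements are sharp in two directions. By (A), two implications with a common premise already give a reduction class, with one positive unit, one negative unit and prefix $\forall\exists\forall^*$. By (B), condition $(*)$ cannot be dropped from Theorem~\ref{thm:clauses}, even with one positive and one negative unit, since the Skolem forms of the formulas in (B) are clause sets of that shape.

Section~\ref{sec:chains} reduces everything to the question whether one of a sequence $\mathcal S_1,\mathcal S_2,\dots$ of systems of term equations is solvable. Section~\ref{sec:graph} describes solvability of $\mathcal S_n$ by an equivalence relation on a graph laid out on $n+2$ levels of bounded size. The heart of the proof is Section~\ref{sec:local}: under $(*)$ this relation is generated by edges between nearby levels, where levels near the two ends also count as near to each other. Such edges can be guessed by a sentence of monadic second-order logic, and Section~\ref{sec:mso} concludes with the theorem of B\"uchi, Elgot and Trakhtenbrot.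

\section{From formulas to systems of equations}\label{sec:chains}

We use three textbook facts. A term or atom is \emph{ground} if it has no variables, and an \emph{instance} of an expression is the result of substituting terms for its variables.
\begin{itemize}
\item \emph{Skolemization.} In a prenex sentence in which no variable is quantified twice, delete each quantifier $\exists y$ and replace $y$ by $f_y(x_1,\dots,x_k)$, where $f_y$ is a new symbol and $x_1,\dots,x_k$ are the universal variables that precede $y$ in the prefix. The resulting universal sentence is satisfiable if and only if the original one is.
\item \emph{Herbrand's theorem.} A set of universally quantified clauses without equality, over a signature with a constant, is satisfiable if and only if it has a Herbrand model, that is, a set of ground atoms (those declared true) that makes every ground instance of every clause true.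
\item \emph{Unification.} It is decidable whether a finite system of equations between terms or atoms has a solution, that is, a substitution that makes the two sides of each equation identical. If the signature has a constant, a solvable system has a solution in ground terms.
\end{itemize}
We always take the signature of a clause set to be finite and to contain a constant; adding a constant does not affect satisfiability.

Suppose a clause set consists of positive units $F_i$, possibly an implication $\rho\to\sigma$, and clauses whose literals are all negative. Let $H$ be the least set of ground atoms that contains all ground instances of the $F_i$ and contains $\sigma\theta$ whenever $(\rho\to\sigma)\theta$ is a ground instance with $\rho\theta\in H$. Every Herbrand model contains $H$, the set $H$ satisfies the units $F_i$ and the implication, and a negative clause that is true in a set of ground atoms is true in every subset. Therefore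
\begin{equation}\label{eq:least}
\text{the clause set is satisfiable if and only if $H$ satisfies its negative clauses.}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:binary} from Theorem~\ref{thm:clauses}]
Take a formula as in Corollary~\ref{cor:binary}. Rename bound variables so that no variable is quantified twice, replace free variables by new constants, and Skolemize. Every term is now a variable, a constant, or a Skolem term $f_y(x_1,\dots,x_k)$, and each symbol $f_y$ occurs with only one list of arguments. Since $\forall$ distributes over $\wedge$, we obtain an equisatisfiable set of separately quantified clauses: positive units $F_i$, negative units $\neg G_j$, and a binary clause in which terms with the same head are identical.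

If the binary clause has one negative and one positive literal, it is an implication satisfying $(*)$, and Theorem~\ref{thm:clauses} applies. This covers the class of Theorem~\ref{thm:main}, which is therefore decidable and, by the Church--Turing theorem, not a reduction class.

If the binary clause is $\neg\rho\vee\neg\sigma$, then $H$ is the set of ground instances of the $F_i$. By \eqref{eq:least} the clause set is unsatisfiable if and only if either some equation $F_i=G_j$ is solvable, or for some $i,j$ the system $\rho=F_i$, $\sigma=F_j$ is solvable; here the clauses involved, including the two copies when $i=j$, are renamed to have disjoint variables. These are finitely many unification problems.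

If the binary clause is $\rho\vee\sigma$, reverse the sign of every literal. Replacing each relation of a structure by its complement turns models of the old clause set into models of the new one and back, because there is no equality. The new set falls under the previous case.
\end{proof}

It remains to prove Theorem~\ref{thm:clauses}. The rule $\rho\to\sigma$ has a single premise, so every element of $H$ is reached from an instance of some $F_i$ by a linear sequence of applications. By \eqref{eq:least}, the clause set is unsatisfiable if and only if there are $i,j$, a number $n\ge0$ and a \emph{chain} of ground atoms $A_0,\dots,A_n$ such that $A_0$ is an instance of $F_i$, each pair $(A_{t-1},A_t)$ is an instance of $(\rho,\sigma)$, and $A_n$ is an instance of $G_j$.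

Chains with $n\le1$ are found by finitely many unifications. If $\rho$ and $\sigma$ have different predicate symbols, no chain has $n\ge2$, because $A_1$ would be an instance of both. So let
\[
\rho=P(r_1,\dots,r_k),\qquad \sigma=P(s_1,\dots,s_k).
\]
A chain with $n\ge1$ involves only units with predicate $P$. Fix such a pair $F=P(a_1,\dots,a_k)$ and $G=P(b_1,\dots,b_k)$. If $k=0$ then $F=G$ and there is a chain with $n=0$, so let $k\ge1$. Each step of a chain uses its own substitution. To combine them into one, write $s^{(t)}$ for the copy of a term $s$ in which every variable $x$ is replaced by $x^{(t)}$. A chain of length $n\ge1$ from $F$ to $G$ exists if and only if the system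
\[
\mathcal S_n:\qquad a_e^{(0)}=r_e^{(1)},\qquad s_e^{(t)}=r_e^{(t+1)}\ \ (1\le t<n),\qquad s_e^{(n)}=b_e^{(n+1)}\qquad(1\le e\le k)
\]
is solvable in ground terms: the three groups of equations are the two descriptions of $A_0$, of $A_t$, and of $A_n$. Each single $\mathcal S_n$ is decidable. We must decide whether \emph{some} $\mathcal S_n$ is solvable.

\section{The unification graph}\label{sec:graph}

To treat all $n$ at once we want a description of solvability that mentions no terms of unbounded size. It suffices to record which subterms of the equations receive equal values.

Let $K_0$, $K$ and $K_1$ be the sets of all subterms of the $a_e$, of the $r_e$ and $s_e$, and of the $b_e$, respectively (a term is a subterm of itself). Put $w=|K|\ge1$, $L=n+1$, and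
\[
V=V_n=(K_0\times\{0\})\ \cup\ (K\times\{1,\dots,n\})\ \cup\ (K_1\times\{L\}).
\]
The vertex $(s,t)$ stands for the term $s^{(t)}$; it has \emph{kind} $s$ and \emph{level} $t$. If $s=f(s'_1,\dots,s'_l)$, then $u=(s,t)$ is an \emph{$f$-vertex} with \emph{children} $u\cdot i=(s'_i,t)$ for $1\le i\le l$; children lie on the level of their parent. The \emph{base edges} join the two sides of each equation of $\mathcal S_n$:
\[
(a_e,0)-(r_e,1),\qquad (s_e,t)-(r_e,t+1)\ \ (1\le t<n),\qquad (s_e,n)-(b_e,L).
\]
An equivalence relation $\equiv$ on $V$ is \emph{good} if it has the following four properties.
\begin{itemize}
\item[(C1)] The two ends of every base edge are equivalent.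
\item[(C2)] If $u\equiv u'$ are $f$-vertices for the same $f$, then $u\cdot i\equiv u'\cdot i$ for all $i$.
\item[(C3)] No $f$-vertex is equivalent to a $g$-vertex with $f\ne g$.
\item[(C4)] The digraph on the classes, with an arc $C\to C'$ whenever some vertex of $C$ has a child in $C'$, has no directed cycle (a loop counts as a cycle).
\end{itemize}
Conditions (C1) and (C2) hold for the total relation and are preserved under intersection, so there is a least equivalence relation $\sim$ (or $\sim_n$) satisfying them. It consists of the identifications that every solution is forced to make.

\begin{lemma}\label{lem:good}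
If $\mathcal S_n$ is solvable in ground terms, then $\sim_n$ is good. If some good relation on $V_n$ exists, then $\mathcal S_n$ is solvable in ground terms.
\end{lemma}

\begin{proof}
Let $\theta$ be a ground solution and put $\operatorname{val}(s,t)=s^{(t)}\theta$. The relation ``equal value'' satisfies (C1) and (C2), so it contains $\sim$, and $\operatorname{val}$ is constant on each class of $\sim$. The value of an $f$-vertex has head $f$, which gives (C3). Along an arc $C\to C'$ the value passes to a proper subterm, which gives (C4).

Conversely, let $\equiv$ be good, and write $[u]$ for the class of $u$. The digraph in (C4) is finite and acyclic, so we can define a ground term $\tau(C)$ for each class by recursion along arcs. If $C$ contains an $f$-vertex $u$ with $l$ children, put $\tau(C)=f(\tau[u\cdot1],\dots,\tau[u\cdot l])$; the symbol $f$ does not depend on the choice of $u$ by (C3), and the classes $[u\cdot i]$ do not by (C2). If all vertices of $C$ have variables as kinds, let $\tau(C)$ be a fixed constant. Define $x^{(t)}\theta=\tau[(x,t)]$. Induction on $s$ gives $s^{(t)}\theta=\tau[(s,t)]$ for all $(s,t)\in V$: for a variable this is the definition, and for $s=f(s'_1,\dots,s'_l)$ both sides equal $f(\tau[(s'_1,t)],\dots,\tau[(s'_l,t)])$.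 By (C1), $\theta$ solves $\mathcal S_n$.
\end{proof}

\begin{example}\label{ex:slide}
The sentence $\forall x\exists y\forall z\,\bigl(P(z,z)\wedge(P(y,z)\to P(z,x))\wedge\neg P(y,x)\bigr)$ gives, after Skolemization and renaming,
\[
F=P(u,u),\qquad P(f(x),z)\to P(z,x),\qquad G=P(f(v),v).
\]
Here $K=\{f(x),z,x\}$, and the base edges between levels in $\{1,\dots,n\}$ are $(z,t)-(f(x),t+1)$ and $(x,t)-(z,t+1)$; see Figure~\ref{fig:slide}. Let $n\ge2$. The base path $(f(x),1)-(u,0)-(z,1)-(f(x),2)$ and (C2) force $(x,1)\sim(x,2)$. Base edges join $(x,t)$ to $(f(x),t+2)$ through $(z,t+1)$, so $(f(x),3)\sim(f(x),4)$ and $(x,3)\sim(x,4)$, and in general $(x,2i-1)\sim(x,2i)$ for $2i\le n$.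

At the right end, base edges give $(x,n-1)\sim(z,n)\sim(f(v),L)$ and $(x,n)\sim(v,L)$. If $n$ is even, then $(x,n-1)\sim(x,n)$ puts $(f(v),L)$ in the class of its child, (C4) fails, and $\mathcal S_n$ is unsolvable. If $n=2m-1$ is odd, a solution with a constant $c$ is $v^{(L)}=x^{(n)}=c$, $\ x^{(2i-1)}=x^{(2i)}=f^{m-i}(c)$ for $1\le i<m$, $\ z^{(t+1)}=x^{(t)}$, and $u^{(0)}=z^{(1)}=f^m(c)$.

The terms in a solution grow with $n$, but the identifications produced by (C2) join neighboring levels. One edge is created at the left end and then \emph{slides} to the right, both of its ends moving by $2$ at each step, so that its length never changes.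
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.7,yscale=1.0]
\node (u) at (0,1.5) {$u$};
\foreach \t in {1,2,3,4} {
  \node (f\t) at (\t,2) {$f(x)$};
  \node (z\t) at (\t,1) {$z$};
  \node (x\t) at (\t,0) {$x$};
}
\node (f5) at (5,2) {$f(v)$};
\node (z5) at (5,1) {$v$};
\foreach \t/\s in {1/2,2/3,3/4,4/5} {
  \draw (z\t) -- (f\s);
  \draw (x\t) -- (z\s);
}
\draw (u) -- (f1);
\draw (u) -- (z1);
\draw[dashed,thick] (x1) -- (x2);
\draw[dashed,thick] (x3) -- (x4);
\draw[->,dotted,thick] (f5) -- (z5);
\foreach \t in {0,1,2,3,4,5} { \node at (\t,-0.7) {\small $t=\t$}; }
\end{tikzpicture}
\caption{The unification graph for $F=P(u,u)$, the rule $P(f(x),z)\to P(z,x)$ applied $n=4$ times, and $G=P(f(v),v)$. Columns are levels. Solid lines are the equations of the system; dashed lines are the equalities obtained by canceling $f$. The vertex $f(v)$ is connected to its own argument $v$ (dotted arrow), so the system has no solution.}\label{fig:slide}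
\end{figure}

\section{Locality}\label{sec:local}

We want to show that the behavior in Example~\ref{ex:slide} is typical: (C2) needs to be applied only to vertices on nearby levels. Taken literally this is false, because a variable that the rule copies unchanged connects the two ends of the chain.

\begin{example}\label{ex:long}
Let $F=P(u,u)$, $G=P(v,f(v'))$, and take the rule $P(f(x),z)\to P(x,z)$. The classes generated by base edges are $\{(x,t),(f(x),t+1)\}$ for $1\le t<n$, $\{(x,n),(v,L)\}$, $\{(v',L)\}$, and the class consisting of $(u,0)$, $(f(x),1)$, all $(z,t)$, and $(f(v'),L)$. Only the last one contains two $f$-vertices, and their levels differ by $L-1$. So $(x,1)\sim(v',L)$, and this identification requires applying (C2) across almost the whole chain.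
\end{example}

The remedy is to glue level $0$ to level $L$ and measure distance on the resulting circle. For an integer $x$ put
\[
\|x\|=\min_{m\in\mathbb Z}|x+mL|.
\]
Then $\|x\|\le|x|$, $\|-x\|=\|x\|$, $\|x+y\|\le\|x\|+\|y\|$, and $\|x\|=\min(|x|,L-|x|)$ for $|x|\le L$. For vertices $u,u'$ on levels $t,t'$ we write $\|u-u'\|=\|t-t'\|$ for their \emph{distance} and $\|u\|=\|t\|=\min(t,L-t)$ for the \emph{depth} of $u$, its distance from the nearer end. The triangle inequality gives
\begin{equation}\label{eq:triangle}
\|u\|\le\|u-u'\|+\|u'\|,\qquad \|u-u'\|\le\|u\|+\|u'\|.
\end{equation}

For $d\ge0$ let $\approx_d$ be the least equivalence relation on $V$ that satisfies (C1) and satisfies (C2) for pairs $u,u'$ with $\|u-u'\|\le d$. If $d\le d'$, then $\approx_{d'}$ and $\sim$ satisfy the conditions that define $\approx_d$, so $\approx_d\ \subseteq\ \approx_{d'}\ \subseteq\ \sim$. A \emph{derived $d$-edge} is a pair $\{u\cdot i,u'\cdot i\}$ where $u\approx_d u'$ are $f$-vertices for some $f$ and $\|u-u'\|\le d$; a \emph{$d$-edge} is a base edge or a derived $d$-edge. For $d\ge1$ the ends of any $d$-edge are at distance at most $d$. Moreover,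
\begin{equation}\label{eq:paths}
\text{$a\approx_d b$ if and only if $a$ and $b$ are joined by a path of $d$-edges.}
\end{equation}
Indeed, the relation $\equiv$ given by such paths is contained in $\approx_d$. It satisfies (C1), and if $u\equiv u'$ are $f$-vertices at distance at most $d$, then $u\approx_d u'$, so $\{u\cdot i,u'\cdot i\}$ is a $d$-edge. Minimality of $\approx_d$ gives the reverse inclusion.

\begin{theorem}[Locality]\label{thm:local}
Assume $(*)$. There is a number $D$, computable from $F$, $G$, $\rho$, $\sigma$, such that $\sim_n\ =\ \approx_D$ for every $n\ge1$.
\end{theorem}

The definitions of $V$, $\sim$ and $\approx_d$ make sense without $(*)$, but the theorem then fails: the two ends of an edge can move in opposite directions.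

\begin{example}\label{ex:nostar}
Let $F=P(u,u',u)$, $G=P(v,v',v')$, and take the rule $P(f(x),y,z)\to P(x,f(y),z)$, which violates $(*)$. The classes generated by base edges are
\[
X_t=\{(x,t),(f(x),t+1)\},\qquad Y_{t+1}=\{(f(y),t),(y,t+1)\}\qquad(1\le t<n),
\]
$\{(x,n),(v,L)\}$, $\{(u',0),(y,1)\}$, and the class $Z$ of $(u,0)$, $(f(x),1)$, all $(z,t)$, $(f(y),n)$ and $(v',L)$. The class $Z$ gives $(f(x),1)\sim(f(y),L-1)$. If $(f(x),i)\sim(f(y),L-i)$, then $(x,i)\sim(y,L-i)$, and for $i<n$ the classes $X_i$ and $Y_{L-i}$ give $(f(x),i+1)\sim(f(y),L-i-1)$. Hence $(x,i)\sim(y,L-i)$ for $1\le i\le n$.

Fix $d$, put $m=\lfloor d/2\rfloor$ and let $L>2d+2$. Merge $X_i$ with $Y_{L-i}$ for $1\le i\le m$ and keep the other classes. The pairs of equivalent $f$-vertices are now $(f(x),i)$, $(f(y),L-i)$ for $1\le i\le m+1$. For $i\le m$ their children are equivalent, and for $i=m+1$ their distance is $\min(2m+2,L-2m-2)>d$. So this relation contains $\approx_d$, and it does not identify $(x,m+1)$ with $(y,L-m-1)$. No fixed $d$ satisfies $\sim_n\ =\ \approx_d$ for all $n$.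
\end{example}

For the rest of this section assume $(*)$. If $f$ is the head of some term in $K$, this term is unique; call it $s_f$. On a level in $\{1,\dots,n\}$ the only $f$-vertex is then $(s_f,t)$. We split $V$ into the \emph{boundary} $U=\{u:\|u\|<w\}$ and the \emph{middle} $M=\{u:\|u\|\ge w\}$. Vertices of $M$ have levels in $[w,L-w]\subseteq[1,n]$, hence kinds in $K$. The boundary meets at most $2(w-1)$ levels in $[1,n]$, so
\[
|U|\le u_0:=|K_0|+|K_1|+2w^2,
\]
a bound independent of $n$.

\subsection{The middle: companions}

Let $u\approx_d u'$ be $f$-vertices that are far apart. We cannot apply the restricted (C2) to them directly. We would like to find, along a path of $d$-edges from $u$ to $u'$, a sequence of $f$-vertices of the same class in which consecutive ones are close, and apply the restricted (C2) to consecutive ones. For the rule $P(z,f(x))\to P(f(x),z)$, for instance, the base path $(f(x),t)-(z,t+1)-(f(x),t+2)-\cdots$ forces $(x,t)\sim(x,t+2m)$, and this follows in $m$ steps of length $2$. In general the path need not contain enough $f$-vertices, but in the middle the base edges look the same on every level, and this provides an $f$-vertex near each vertex of the path.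

Let $Q$ be the multigraph on $K$ with $k$ edges, the $e$-th joining $s_e$ and $r_e$. A step along this edge from $s_e$ to $r_e$ has displacement $+1$, a step from $r_e$ to $s_e$ has displacement $-1$. Let $K_f$ be the component of $s_f$ in $Q$. For each $\kappa\in K_f$ fix a shortest walk from $\kappa$ to $s_f$ and let $\varphi_f(\kappa)$ be its total displacement. The walk has at most $w-1$ steps and is empty for $\kappa=s_f$. For $a=(\kappa,t)\in M$ with $\kappa\in K_f$ define the \emph{companion}
\[
a^f=(s_f,\ t+\varphi_f(\kappa)).
\]
Starting at level $t$ and changing the level by the displacement of each step, we stay in $[t-w+1,t+w-1]\subseteq[1,n]$, so every step is a base edge. Thus: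
\begin{itemize}
\item[(P1)] $a^f$ is an $f$-vertex and $a^f\approx_d a$ for every $d$;
\item[(P2)] $\|a^f-a\|\le w-1$, and $\|a^f-b^f\|=\|a-b\|$ if $a$ and $b$ have the same kind;
\item[(P3)] $a^f=a$ if $a\in M$ is an $f$-vertex.
\end{itemize}
In Example~\ref{ex:slide}, $Q$ is the path $x-z-f(x)$, and $(x,t)^f=(f(x),t+2)$.

\begin{lemma}\label{lem:middle}
Let $d\ge2w$. Let $a,b\in M$ be joined by a path of $d$-edges all of whose vertices lie in $M$, and let the kind of $a$ lie in $K_f$. Then the kind of $b$ lies in $K_f$, and $a^f\cdot i\approx_d b^f\cdot i$ for all $i$.
\end{lemma}

\begin{proof}
By induction on the length of the path we may assume that $a-b$ is a single $d$-edge. We show that the kind of $b$ lies in $K_f$ and that $\|a^f-b^f\|\le d$. Then $a^f\approx_d a\approx_d b\approx_d b^f$ by (P1), and the restricted (C2) gives the claim.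

A base edge inside $M$ has the form $(s_e,t)-(r_e,t+1)$. The kinds of its ends are adjacent in $Q$, and $\|a^f-b^f\|\le(w-1)+1+(w-1)<d$ by (P2).

A derived edge inside $M$ has the form $\{u\cdot j,u'\cdot j\}$, where $u,u'$ are $g$-vertices for some $g$ on levels in $[1,n]$. By $(*)$ both have kind $s_g$, so $a$ and $b$ have the same kind. By (P2), $\|a^f-b^f\|=\|a-b\|\le d$.
\end{proof}

The last paragraph is where $(*)$ does its work: a derived edge in the middle preserves the kind, so both of its ends are shifted by the same amount. In Example~\ref{ex:nostar} the derived edges join kind $x$ to kind $y$, and the nearest $f$-vertices lie at displacements $+1$ and $-1$. Having only one implication is used in (P1): with two rules the base edges between levels $t$ and $t+1$ would depend on the rules applied at these steps, and a walk on kinds could not be carried out at an arbitrary level.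

\subsection{The boundary: a pigeonhole argument}

By Lemma~\ref{lem:middle} and (P3), $f$-vertices joined by a path inside $M$ have $\approx_d$-equivalent children. On the boundary the terms of $F$ and $G$ are arbitrary and companions are not available, so a path that meets $U$ needs another treatment. Follow it from $u$ to the vertex $v$ just before its first vertex $z\in U$. By \eqref{eq:triangle}, $\|v\|<d+w$, so $v^f$ is an $f$-vertex of depth less than $d+2w$ whose children are equivalent to those of $u$. Doing the same from $u'$, we have replaced $u,u'$ by two $f$-vertices at distance less than $2d+4w$. This is bounded, but it exceeds $d$: we learn only that the children of $u,u'$ are $\approx_{2d+4w}$-equivalent, and passing from $d$ to $2d+4w$ creates new equivalent pairs, for which the argument has to be repeated.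

To stop this regress, observe what matters about $v$: its kind, the end of the chain near which it lies, and the boundary vertex $z$ to which it is equivalent. There are boundedly many such triples. So within a bounded number of rounds $d\mapsto2d+4w$ there is one in which no new triple appears, and in that round $v$ can be exchanged for a vertex of the same kind that was found one round earlier and lies closer to the boundary.

\begin{proof}[Proof of Theorem~\ref{thm:local}]
Put
\[
N=2wu_0,\qquad d_0=2w,\qquad d_{j+1}=2d_j+4w,\qquad h_j=d_j+w,\qquad D=d_{N+1}.
\]
These numbers do not depend on $n$, both sequences are increasing, and $d_{j+1}=2(h_j+w)$.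

Call a level $t$ \emph{left} if $t\le L/2$ and \emph{right} otherwise. The depth of $t$ is $t$ on the left side and $L-t$ on the right side, so two levels $t,t'$ on the same side satisfy $|t-t'|=\bigl|\|t\|-\|t'\|\bigr|$. For $0\le j\le N+1$ let $T_j$ be the set of triples $(z,\kappa,\mathsf s)\in U\times K\times\{\text{left},\text{right}\}$ for which there is a level $c$ on side $\mathsf s$ with
\[
w\le\|c\|\le h_j\qquad\text{and}\qquad(\kappa,c)\approx_{d_j}z.
\]
Then $T_0\subseteq T_1\subseteq\dots\subseteq T_{N+1}$. There are at most $2w|U|\le N$ triples, so at most $N$ of these $N+1$ inclusions are strict, and $T_j=T_{j+1}$ for some $j\le N$, which may depend on $n$. Fix this $j$, and write $d=d_{j+1}$, $h=h_j$ and $\approx$ for $\approx_d$. We show that $\approx$ satisfies (C2) without restriction. Then $\sim\ \subseteq\ \approx_d\ \subseteq\ \approx_D\ \subseteq\ \sim$, which is the theorem.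

Let $u\approx u'$ be $f$-vertices, and take a path of $d$-edges from $u$ to $u'$ by \eqref{eq:paths}. If the path lies in $M$, then $u\cdot i=u^f\cdot i\approx u'^f\cdot i=u'\cdot i$ by (P3) and Lemma~\ref{lem:middle}. So assume that the path meets $U$. We claim that there is an $f$-vertex $q$ with
\begin{equation}\label{eq:q}
\|q\|\le h+w,\qquad q\approx u,\qquad q\cdot i\approx u\cdot i\ \text{ for all }i.
\end{equation}
If $u\in U$, take $q=u$. Otherwise $u\in M$ has kind $s_f$. Let $z$ be the first vertex of the path in $U$ and let $v=(\kappa,t)\in M$ be its predecessor. Lemma~\ref{lem:middle}, applied to the part of the path from $u=u^f$ to $v$, shows that $\kappa\in K_f$ and $u\cdot i\approx v^f\cdot i$. Since $v-z$ is a $d$-edge, \eqref{eq:triangle} gives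
\[
w\le\|v\|\le d+w-1\le h_{j+1}.
\]
As $v\approx_{d_{j+1}}z$, the triple $(z,\kappa,\mathsf s)$, with $\mathsf s$ the side of $t$, lies in $T_{j+1}=T_j$. Hence there is a vertex $v_0=(\kappa,c)$ with $c$ on the same side as $t$, with $w\le\|v_0\|\le h$, and with $v_0\approx_{d_j}z$, so that $v_0\approx z\approx v\approx u$. We have
\[
\|v\|-\|v_0\|\le(d+w-1)-w<d,\qquad \|v_0\|-\|v\|\le h-w=d_j<d,
\]
and since $t$ and $c$ are on the same side, $\|v-v_0\|\le|t-c|<d$. Put $q=v_0^f$, which is defined because $v_0\in M$ and $\kappa\in K_f$. By (P1), $q\approx v_0\approx v\approx v^f$. By (P2), $\|q-v^f\|=\|v_0-v\|<d$, as $v_0$ and $v$ have the same kind. The restricted (C2) gives $q\cdot i\approx v^f\cdot i\approx u\cdot i$. Finally $\|q\|\le(w-1)+h$ by (P2) and \eqref{eq:triangle}. This proves \eqref{eq:q}.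

Reversing the path, we obtain an $f$-vertex $q'$ that satisfies \eqref{eq:q} with $u'$ in place of $u$. Then $q\approx u\approx u'\approx q'$, and by \eqref{eq:triangle}
\[
\|q-q'\|\le\|q\|+\|q'\|\le2(h+w)=d.
\]
The restricted (C2) applies to $q,q'$, and $u\cdot i\approx q\cdot i\approx q'\cdot i\approx u'\cdot i$ for all $i$.
\end{proof}

\section{The decision procedure}\label{sec:mso}

Monadic second-order logic (MSO) over a finite linear order $[L]=(\{0,\dots,L\},<)$ has variables $t,t',\dots$ for positions and $X,Y,\dots$ for sets of positions, atomic formulas $t<t'$, $t=t'$, $t\in X$, the Boolean connectives, and quantifiers over both sorts of variables. The theorem of B\"uchi, Elgot and Trakhtenbrot, for a one-letter alphabet, states that from an MSO sentence $\Psi$ one can compute a finite automaton that accepts the word of length $L+1$ if and only if $[L]\models\Psi$. In particular it is decidable whether $\Psi$ has a model $[L]$.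

We identify positions with levels. A subset of $V$ is then a tuple of sets of positions, one for each kind, so MSO can quantify over subsets of $V$. It cannot quantify over binary relations on $V$, and this is the reason for Theorem~\ref{thm:local}: a set of edges of length at most $D$ is again described by a fixed number of sets of positions, and connectivity by these edges is expressed by quantifying over subsets.

\begin{proposition}\label{prop:mso}
Assume $(*)$. From $F$, $G$, $\rho$, $\sigma$ one can compute an MSO sentence $\Psi$ such that, for all $L\ge0$, $[L]\models\Psi$ if and only if $L\ge2$ and $\mathcal S_{L-1}$ is solvable in ground terms.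
\end{proposition}

\begin{proof}
\emph{Arithmetic.} The conditions $t=0$, $t=L$ and $t'=t+1$ are first-order definable from $<$. By iteration, so are $t'=t+c$, $t=c$ and $t=L-c$ for each fixed $c\ge0$, and the condition $L\ge2$. The relation $t'=t+L-c$ between positions is the disjunction of $t=a\wedge t'=L-b$ over all $a,b\ge0$ with $a+b=c$.

\emph{Vertices.} Let $\hat K$ be the disjoint union of $K_0$, $K$ and $K_1$; the arguments of a term in $\hat K$ are taken in the same part as the term. Let $\operatorname{dom}_\kappa(t)$ be $t=0$, or $0<t<L$, or $t=L$, according to whether $\kappa$ lies in $K_0$, $K$ or $K_1$. For $L\ge2$ the vertices of $V_{L-1}$ are the pairs $(\kappa,t)$ with $\operatorname{dom}_\kappa(t)$.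

\emph{Edges.} Let $B\subseteq\hat K\times\hat K$ consist of the pairs $(a_e,r_e)$, $(s_e,r_e)$, $(s_e,b_e)$ with $a_e\in K_0$, $\ r_e,s_e\in K$, $\ b_e\in K_1$. The base edges are the pairs of vertices $(\kappa,t)$, $(\lambda,t+1)$ with $(\kappa,\lambda)\in B$. Take set variables $Y_{\kappa\lambda c}$ and $Z_{\kappa\lambda c}$ for $\kappa,\lambda\in\hat K$ and $0\le c\le D$, with $D$ from Theorem~\ref{thm:local}. Let $\operatorname{Edge}_{\kappa\lambda}(t,t')$ be the conjunction of $\operatorname{dom}_\kappa(t)$, $\operatorname{dom}_\lambda(t')$ and
\[
\beta_{\kappa\lambda}(t,t')\ \vee\ \bigvee_{c=0}^{D}\bigl(t\in Y_{\kappa\lambda c}\wedge t'=t+c\bigr)\ \vee\ \bigvee_{c=0}^{D}\bigl(t\in Z_{\kappa\lambda c}\wedge t'=t+L-c\bigr),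
\]
where $\beta_{\kappa\lambda}(t,t')$ is $t'=t+1$ if $(\kappa,\lambda)\in B$ and is false otherwise. For any values of $\bar Y,\bar Z$, these formulas define a set of edges on $V$ that contains all base edges. Let $\equiv$ be the equivalence relation it generates; it satisfies (C1).

\emph{The relation $\equiv$.} For a tuple $\bar X=(X_\kappa)_{\kappa\in\hat K}$ let $\operatorname{Cl}(\bar X)$ be
\[
\bigwedge_\kappa\forall t\,\bigl(t\in X_\kappa\to\operatorname{dom}_\kappa(t)\bigr)\ \wedge\ \bigwedge_{\kappa,\lambda}\forall t\,\forall t'\,\bigl(\operatorname{Edge}_{\kappa\lambda}(t,t')\to(t\in X_\kappa\leftrightarrow t'\in X_\lambda)\bigr).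
\]
It says that $\{(\kappa,t):t\in X_\kappa\}$ is a subset of $V$ that no edge leaves, that is, a union of classes of $\equiv$. A vertex is equivalent to $(\kappa,t)$ exactly when it lies in every union of classes containing $(\kappa,t)$, so $(\kappa,t)\equiv(\lambda,t')$ is expressed by
\[
\operatorname{Eq}_{\kappa\lambda}(t,t'):\quad \operatorname{dom}_\kappa(t)\wedge\operatorname{dom}_\lambda(t')\wedge\forall\bar X\,\bigl(\operatorname{Cl}(\bar X)\wedge t\in X_\kappa\to t'\in X_\lambda\bigr).
\]

\emph{Goodness.} Recall that children have the level of their parent. Condition (C2) is the conjunction of $\forall t\,\forall t'\,\bigl(\operatorname{Eq}_{\kappa\lambda}(t,t')\to\operatorname{Eq}_{\kappa_i\lambda_i}(t,t')\bigr)$ over all $\kappa=f(\kappa_1,\dots,\kappa_l)$ and $\lambda=f(\lambda_1,\dots,\lambda_l)$ in $\hat K$ and all $i\le l$. Condition (C3) is the conjunction of $\forall t\,\forall t'\,\neg\operatorname{Eq}_{\kappa\lambda}(t,t')$ over all non-variable $\kappa,\lambda\in\hat K$ with different heads. For (C4), a finite digraph is acyclic if and only if every non-empty set of nodes contains a node with no arc into the set: the nodes of a cycle violate this condition, and in a set that violates it one can follow arcs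 forever and must repeat a node. Sets of classes correspond to tuples with $\operatorname{Cl}(\bar X)$, so (C4) is
\[
\forall\bar X\Bigl(\operatorname{Cl}(\bar X)\wedge\bigvee_\kappa\exists t\,(t\in X_\kappa)\ \to\ \bigvee_\kappa\exists t\Bigl(t\in X_\kappa\wedge\bigwedge_{\mu,i}\forall t'\bigl(\operatorname{Eq}_{\kappa\mu}(t,t')\to t'\notin X_{\mu_i}\bigr)\Bigr)\Bigr),
\]
where $\mu=g(\mu_1,\dots,\mu_l)$ ranges over the non-variable terms of $\hat K$ and $1\le i\le l$.

Let $\Psi$ say that $L\ge2$ and that there exist $\bar Y,\bar Z$ for which (C2), (C3) and (C4) hold. If $[L]\models\Psi$, then the relation $\equiv$ given by the witnesses is good, and $\mathcal S_{L-1}$ is solvable by Lemma~\ref{lem:good}. Conversely, let $L\ge2$ and let $\mathcal S_{L-1}$ be solvable. Then $\sim$ is good by Lemma~\ref{lem:good}, and by Theorem~\ref{thm:local} and \eqref{eq:paths} it is generated by the base edges and the derived $D$-edges. Let $Y_{\kappa\lambda c}$ be the set of $t$ such that $\{(\kappa,t),(\lambda,t+c)\}$ is a derived $D$-edge, and $Z_{\kappa\lambda c}$ the set of $t$ such that $\{(\kappa,t),(\lambda,t+L-c)\}$ is one. A derived $D$-edge joins levels $t\le t'$ with $c=\|t'-t\|\le D$, so $t'=t+c$ or $t'=t+L-c$, and the edge is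 recorded. Hence $\equiv$ equals $\sim$ for these witnesses, and $[L]\models\Psi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:clauses}]
By Section~\ref{sec:chains}, the clause set is unsatisfiable if and only if there is a chain. Chains with $n\le1$ are detected by unification, and this suffices if $\rho$ and $\sigma$ have different predicates or a common predicate of arity $0$. Otherwise, for each of the finitely many pairs $(F_i,G_j)$ with the predicate of the rule, compute the sentence $\Psi$ of Proposition~\ref{prop:mso} and decide whether it has a model $[L]$. This happens exactly when there is a chain of some length $n\ge1$ from $F_i$ to $G_j$.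
\end{proof}

\begin{remark}
A deterministic automaton over one letter runs into a cycle. So under $(*)$ the set of $n$ for which $\mathcal S_n$ is solvable is ultimately periodic; in Example~\ref{ex:slide} it is the set of odd numbers.
\end{remark}

\begin{thebibliography}{9}
\bibitem{CDP} \emph{The Classical Decision Problem}, \texttt{https://web.eecs.umich.edu/\~{}gurevich/Books/00.pdf}.
\end{thebibliography}
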